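# Forest stack layouts that need many extra stacks

## A prescribed vertex order: the factor two is sharp

All graphs are finite and simple.

**Definition (stack layout).** A *stack layout* of a graph $G$ consists of a linear ordering $\sigma$ of $V(G)$ and a partition of $E(G)$ into *stacks* such that no two edges of the same stack cross. Here two edges *cross* if their four endpoints are distinct and alternate: $xy$ and $uv$ with $\sigma(x)<\sigma(y)$, $\sigma(u)<\sigma(v)$ cross if $\sigma(x)<\sigma(u)<\sigma(y)<\sigma(v)$ or $\sigma(u)<\sigma(x)<\sigma(v)<\sigma(y)$. The *stack number* $\operatorname{sn}(G)$ is the minimum number of stacks in a stack layout of $G$.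

Crossing depends only on the cyclic order induced by $\sigma$. So one may put the vertices on a circle and draw the edges as chords. A chord $xy$ *separates* two other vertices if they lie on different sides of it, and an edge $uv$ disjoint from $xy$ crosses $xy$ exactly when $xy$ separates $u$ from $v$. We call stacks *colors*, and write $x<y$ for $\sigma(x)<\sigma(y)$.

**Definition (forest stack layout).** A *forest stack layout* is a stack layout in which the edges of each stack form a forest. The *forest stack number* $\operatorname{sn}_{\mathrm f}(G)$ is the minimum number of stacks in a forest stack layout of $G$.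

For the triangle, no two edges cross, so $\operatorname{sn}(K_3)=1$. One stack would contain a cycle, so $\operatorname{sn}_{\mathrm f}(K_3)=2$.

How much can the forest condition cost? There is a general upper bound.

**Factor-two bound.** *A stack layout with $k$ stacks can be refined to a forest stack layout with at most $2k$ stacks in the same vertex order. In particular $\operatorname{sn}_{\mathrm f}(G)\le 2\operatorname{sn}(G)$.*

Proof. Consider one stack, as an ordered graph without crossings. We claim it has a vertex of degree at most $2$. If every edge joins vertices at neighboring positions, this is clear. Otherwise take an edge $xy$ whose positions differ by at least $2$, with the difference as small as possible, and a vertex $w$ strictly between $x$ and $y$. No edge at $w$ crosses $xy$, so all neighbors of $w$ lie in the interval from $x$ to $y$. Every edge at $w$ therefore has a smaller position difference than $xy$, hence difference $1$, and $w$ has degree at most $2$. Delete such a vertex, split the remaining stack into two forests by induction, and give the at most two deleted edges to different forests. Each forest gains at most one edge at a new vertex,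 so no cycle arises. $\square$

If the vertex order is part of the input, the factor $2$ cannot be improved. This is the easy case.

**Proposition 1.** *For every $k\ge1$ there is an ordered graph with a $k$-stack layout in that order, every forest stack layout of which in that order needs $2k$ stacks. This is best possible.*

Proof. The upper bound $2k$ is the factor-two bound. For the lower bound, let $N>k+1$, $N\ge3$, and let $H$ be a maximal outerplanar graph on $\{1,\dots,N\}$ whose edges do not cross in the order $1,\dots,N$; it has $2N-3$ edges. (For example: all edges $1h$ with $2\le h\le N$ and all edges $h(h+1)$ with $2\le h\le N-1$.) Take $k$ disjoint copies of $H$, writing $(j,i)$ for vertex $j$ of copy $i$, and order all vertices lexicographically by $(j,i)$. Inside one copy the order is $1,\dots,N$, so each copy can be one stack, and we have a $k$-stack layout.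

**Step 1: project a stack to $[N]$.** Let $F$ be a set of pairwise non-crossing edges forming a forest. Map the edge $(j,i)(j',i)$ to the pair $jj'$. This map is injective on $F$: for $i<i'$ and $j<j'$ we have
$$(j,i)<(j,i')<(j',i)<(j',i'),$$
so $(j,i)(j',i)$ and $(j,i')(j',i')$ cross and cannot both be in $F$. The image is a subgraph of $H$, hence non-crossing on $[N]$.

**Step 2: the image is a forest.** Suppose it contains a cycle on the vertices $c_1<\dots<c_p$, $p\ge3$. For an edge $xy$ of the cycle, the remaining vertices of the cycle form a path, and no edge of this path crosses $xy$, so all of them lie on the same side of the chord $xy$. Thus every edge of the cycle joins cyclically consecutive vertices among $c_1,\dots,c_p$. There are $p$ edges and $p$ such pairs, so the cycle is $c_1c_2\cdots c_pc_1$. Let $i_j$ be the copy containing the edge of $F$ over $c_jc_{j+1}$ ($1\le j\le p-1$), and $m$ the copy containing the edge over $c_1c_p$.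

- If $i_{j+1}<i_j$ for some $j$, then $(c_j,i_j)<(c_{j+1},i_{j+1})<(c_{j+1},i_j)<(c_{j+2},i_{j+1})$ shows a crossing in $F$. So $i_1\le\dots\le i_{p-1}$.
- If $i_1<m$, then $(c_1,i_1)<(c_1,m)<(c_2,i_1)<(c_p,m)$ shows a crossing. So $m\le i_1$.
- If $m<i_{p-1}$, then $(c_1,m)<(c_{p-1},i_{p-1})<(c_p,m)<(c_p,i_{p-1})$ shows a crossing. So $i_{p-1}\le m$.

Together $i_{p-1}\le m\le i_1\le\dots\le i_{p-1}$. All these copies are equal and $F$ contains the cycle itself, a contradiction.

**Step 3: count.** By Steps 1 and 2, $|F|\le N-1$. There are $k(2N-3)$ edges, so the number of stacks is at least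
$$\frac{k(2N-3)}{N-1}=2k-\frac{k}{N-1}>2k-1 .\qquad\blacksquare$$

What changes if we may choose the order? This example collapses. The graph is $k$ disjoint copies of $H$; placing them one after another, all of them fit into one stack, and by the factor-two bound two forest stacks suffice. The gap drops from $k$ to $1$. Everything in the proof came from the interleaving of the copies, and a free order does not have to interleave them.

## A free vertex order: why counting edges gives one extra stack and never two

For every positive integer $k$ it is known that some graph with stack number $k$ has forest stack number $k+1$. The question, which comes from "Forest Stack Layouts", is: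

> Is there a graph $G$ with $\operatorname{sn}_{\mathrm f}(G)\ge\operatorname{sn}(G)+2$?

Here are three small cases. If $\operatorname{sn}(G)=1$, the factor-two bound gives $\operatorname{sn}_{\mathrm f}(G)\le2$, so a gap of $2$ needs stack number at least $2$. For $K_4$ in the order $1,2,3,4$, the two paths $2\,1\,3\,4$ and $3\,2\,4\,1$ use all six edges, and neither crosses itself. One stack does not suffice since $13$ and $24$ cross, so $\operatorname{sn}(K_4)=\operatorname{sn}_{\mathrm f}(K_4)=2$ and there is no gap. For the octahedron, put the vertices $1,\dots,6$ on a circle and join all pairs except the three antipodal ones. The hexagon together with the triangle $135$ is one stack, the triangle $246$ a second one. One stack is impossible in any order, because a one-stack graph on $6$ vertices has at most $2\cdot6-3=9$ edges and the octahedron has $12$. A forest on $6$ vertices has at most $5$ edges, so at least $\lceil 12/5\rceil=3$ forest stacks are needed: $\operatorname{sn}=2$ and $\operatorname{sn}_{\mathrm f}\ge3$.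

The octahedron suggests the first thing to try for a gap of $2$: find a graph with $k$ stacks and so many edges that $k+1$ forests cannot hold them. This cannot work. Let $G$ have $n\ge3$ vertices and a $k$-stack layout with $k\ge1$. At most $n$ edges join cyclically consecutive vertices, and each stack has at most $n-3$ further edges, because a convex $n$-gon has at most $n-3$ pairwise non-crossing diagonals. Hence
$$e(G)\le n+k(n-3)=(k+1)(n-1)-(2k-1)<(k+1)(n-1). \tag{1}$$
So $k+1$ forests always have enough room. The same holds for every subgraph, and by the Nash-Williams theorem every graph with stack number $k$ does decompose into $k+1$ forests. The obstruction to $k+1$ forest stacks must use the forest condition and the crossings at the same time.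

**Theorem 2.** *For every $k\ge67$ there is a graph $G$ with $\operatorname{sn}(G)=k$ and $\operatorname{sn}_{\mathrm f}(G)\ge\operatorname{sn}(G)+2$.*

**Theorem 3.** *Let $t\ge1$ and $k\ge6\,760\,000\,t^4$ be integers. There is a graph $G$ with $\operatorname{sn}(G)=k$ and $\operatorname{sn}_{\mathrm f}(G)\ge k+t+1$.*

So the answer is yes, and the difference $\operatorname{sn}_{\mathrm f}-\operatorname{sn}$ is unbounded. Taking $t=\lfloor(k/6\,760\,000)^{1/4}\rfloor$ in Theorem 3, for every $k\ge6\,760\,000$ some graph with $\operatorname{sn}(G)=k$ satisfies
$$\operatorname{sn}_{\mathrm f}(G)\ge k+1+\bigl\lfloor (k/6\,760\,000)^{1/4}\bigr\rfloor ,$$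
while always $\operatorname{sn}_{\mathrm f}(G)\le 2k$. The proof does not determine the optimal growth of the difference.

## Stars, windows and powers of a path

We need a graph with a $k$-stack layout in which every stack contains cycles that are hard to break. Let $q\ge3$, $r>q$, $k\ge r-1$, $M\ge1$ be integers, and write $[r]=\{1,\dots,r\}$.

**Definition (the graph $D$).** $D=P_r^q$ has vertices $v_1,\dots,v_r$, and $v_jv_h$ is an edge if and only if $1\le|j-h|\le q$. We identify $V(D)$ with $[r]$. Any $q+1$ consecutive vertices form a clique.

**Definition (windows).** $W_a=\{a+1,\dots,\min(a+q-1,r)\}$ for $1\le a\le r-1$, and $W_a=\emptyset$ for $r\le a\le k$. So $|W_a|\le q-1$.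

For $q=3$, $r=6$ the windows are $W_1=\{2,3\}$, $W_2=\{3,4\}$, $W_3=\{4,5\}$, $W_4=\{5,6\}$, $W_5=\{6\}$, and all later ones are empty.

**Definition (the graph $G(q,r,k,M)$).** It consists of an independent set $U=\{u_1,\dots,u_k\}$, of $M$ disjoint copies $D^1,\dots,D^M$ of $D$ (with $v_j^i$ the vertex $v_j$ of $D^i$), and of the edges $u_av_j^i$ for all $a,i,j$ with $j\notin W_a$.

**Step 1: $k$ stacks suffice.** Use the order $u_1,\dots,u_k,D^1,\dots,D^M$ with each $D^i$ ordered $v_1^i,\dots,v_r^i$. Stack $a$ contains all edges at $u_a$ and, if $a\le r-1$, all edges $v_a^iv_h^i$ with $a<h\le\min(a+q,r)$. Every edge is in a stack. A star does not cross itself, and the stars at $v_a^i$ and $v_a^{i'}$ lie in disjoint intervals. An edge $u_av_j^{i'}$ can cross $v_a^iv_h^i$ only if $i'=i$ and $a<j<h\le\min(a+q,r)$. But then $j\in W_a$, and $u_av_j^i$ is not an edge. The windows were removed for exactly this reason.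

**Step 2: make the stack number exactly $k$.** Let $G^+$ be the disjoint union of $G=G(q,r,k,M)$ and $K_{2k}$. By Bernhart–Kainen 1979, $\operatorname{sn}(K_n)=\lceil n/2\rceil$ for $n\ge4$; here $2k\ge6$. What we need is $\operatorname{sn}(K_{2k})=k$, and that is quick to see. In any order, joining the vertices at positions $j$ and $j+k$ for $1\le j\le k$ gives $k$ pairwise crossing edges, so $k$ stacks are necessary. For the other direction number the vertices by residues modulo $2k$ in cyclic order, and for $0\le a\le k-1$ take the zigzag path $a,\ a+1,\ a-1,\ a+2,\ a-2,\dots,\ a+k$. The vertices visited so far always form a cyclic interval, and the next edge joins one end of it to the vertex just beyond the other end, so it crosses no earlier edge. The endpoints of edges in path $a$ have sum $2a$ or $2a+1$ modulo $2k$, so the $k$ paths are edge-disjoint. They have $2k-1$ edges each, which is all $k(2k-1)$ edges. Laying $G$ and $K_{2k}$ side by side gives $\operatorname{sn}(G^+)=k$. As $G\subseteq G^+$, also $\operatorname{sn}_{\mathrm f}(G^+)\ge\operatorname{sn}_{\mathrm f}(G)$.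

So it suffices to show that, for some $M$, the graph $G(q,r,k,M)$ has no forest stack layout with $k+t$ stacks, with $t=1$ for Theorem 2. (Layouts with fewer stacks are covered by adding empty stacks.)

**Step 3: why this should be expensive.** In the layout of Step 1 take $a\le r-q$. Stack $a$ contains the triangles $u_av_a^iv_{a+q}^i$, because $a$ and $a+q$ are not in $W_a$. These are its only cycles: after deleting the edges $v_a^iv_{a+q}^i$, the other neighbors of $v_a^i$ in stack $a$ are $u_a$ and the vertices of the window, which are not joined to $u_a$. So the repair in this order is to move the edges $v_a^iv_{a+q}^i$ to new stacks. If $r\ge2q$, the $q$ edges $v_jv_{j+q}$, $1\le j\le q$, pairwise cross, so this repair needs at least $q$ new stacks. (And $q$ are enough: use one for each residue class of $a$ modulo $q$; these are disjoint unions of non-crossing paths.)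

Of course a forest stack layout may use another order and other stacks. The proofs below show that a layout with only $t$ extra colors is forced to resemble this one closely enough, on a large enough part, that the difficulty with the long edges comes back.

## Making the copies alike: groups of vertices

Suppose $G(q,r,k,M_0)$ has a forest stack layout with $s=k+t$ colors. We choose many copies that look the same. The vertices of $U$ cut the line into $k+1$ *gaps*.

**Step 1: homogenize.** The *type* of a copy is the order of its vertices, the colors of its edges and of its edges to $U$, and the gap of $U$ in which each of its vertices lies. There are finitely many types, so by pigeonhole many copies have the same type. For two such copies $i<i'$ record the truth values of "$v_j^i<v_h^{i'}$" for all $j,h\in[r]$. This colors pairs of copies with finitely many colors, and by Ramsey's theorem many copies have the same record for all pairs. So if $M_0$ is large enough, we can keep any prescribed number $M\ge3$ of copies, renamed $D^1,\dots,D^M$ in their original order of indices, all of the same type, such that for $i<i'$ the truth value $A(j,h)$ of "$v_j^i<v_h^{i'}$" does not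 depend on $i,i'$. From now on only $U$ and these copies are considered. Let $c(a,j)$ be the color of the edges $u_av_j^i$ (for $j\notin W_a$); it does not depend on $i$. Likewise a $D$-edge $jh$ has one color in all copies.

Call $j$ *positive* if $A(j,j)$ is true, so $v_j^1<v_j^2<\cdots$, and *negative* otherwise, so $v_j^1>v_j^2>\cdots$.

**Step 2: two vertices are separated or intertwined.** Let $j\ne h$.

- Suppose $A(j,h)$ is true and $A(h,j)$ is false. Then $v_j^i<v_h^{i'}$ for all $i\ne i'$. If $v_h^i<v_j^i$ for some $i$, then for all $i$ by equal types, and $v_h^1<v_j^1<v_h^2<v_j^2<v_h^1$, a contradiction. So all copies of $v_j$ precede all copies of $v_h$; we call $j,h$ *separated*, with $j$ before $h$. If $A(j,h)$ is false and $A(h,j)$ is true, they are separated with $h$ before $j$.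
- Suppose both are true. Then $v_j^1<v_h^2<v_j^3$ and $v_h^1<v_j^2<v_h^3$, so both are positive. If both are false, then $v_j^3<v_h^2<v_j^1$ and $v_h^3<v_j^2<v_h^1$, so both are negative. In these cases $j,h$ are *intertwined*.

In both intertwined cases, and trivially for $j=h$, we have:

**(P)** If $j,h$ are intertwined or equal, then $v_h^2$ lies strictly between $v_j^1$ and $v_j^3$.

Three patterns with three copies and two vertices: in $v_1^1v_2^1\,v_1^2v_2^2\,v_1^3v_2^3$ the vertices $1,2$ are intertwined and positive. In $v_1^1v_1^2v_1^3\,v_2^3v_2^2v_2^1$ they are separated with opposite signs, and edges $v_1^iv_2^i$ would not cross. In $v_1^1v_1^2v_1^3\,v_2^1v_2^2v_2^3$ they are separated with the same sign, and edges $v_1^iv_2^i$ would pairwise cross.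

**Step 3: groups.** "Intertwined or equal", written $\sim$, is an equivalence relation. For transitivity suppose $j\sim h\sim l$ with $j,l$ separated, $j$ before $l$ (so $h$ differs from both). All three have the same sign. If it is positive, then $v_l^1<v_h^2<v_j^3$; if negative, $v_l^3<v_h^2<v_j^1$. Both contradict that $j$ is before $l$. The classes are called *groups*. Members of a group have the same sign, and members of different groups are separated.

**Step 4: groups occupy disjoint intervals.** Let $B$ be a group and $l\notin B$. There are no $j,h\in B$ with $j$ before $l$ and $l$ before $h$, since then all copies of $v_j$ would precede all copies of $v_h$, against (P). So all copies of $v_l$ precede, or all follow, all copies of all vertices of $B$. Let the *hull* of $B$ be the interval of $\sigma$ from the first to the last vertex $v_j^i$ with $j\in B$. A hull contains no vertices of other groups, so distinct hulls are disjoint. No $u_a$ lies in a hull: all copies of $v_j$ lie in the same gap of $U$ by equal types, so by (P) all vertices of a group lie in the same gap.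

## What one color can do at a group

The picture for this section: a chord from outside the hull of $B$ to $v_h^2$, $h\in B$, separates $v_j^1$ from $v_j^3$ for each $j\in B$, by (P). So a vertex other than the ends of this chord is cut off from $v_j^1$ or from $v_j^3$.

**Lemma 4.** *Let $B$ be a group.*

*(a) Adjacent $j,h$ of equal sign are in the same group.*

*(b) If $j,h\in B$ and $a\ne b$, then $c(a,j)\ne c(b,h)$, whenever both are defined.*

*Call a color $c$ starred at $B$ if $c=c(a,h)$ for some $a$ and some $h\in B\setminus W_a$.*

*(c) If $jl$ is an edge of $D$ of color $c$ with $j\in B$, $l\in B'\ne B$, then $c$ is not starred at $B$, nor at $B'$.*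

*(d) If $jl$ and $j'l'$ are $D$-edges of the same color with $j,j'\in B$, $l\in B'$, $l'\in B''$ and $B',B''\ne B$, then $B'=B''$.*

Proof. (a) Otherwise they are separated, say $j$ before $h$. Then $v_j^1<v_j^2<v_h^1<v_h^2$ or $v_j^2<v_j^1<v_h^2<v_h^1$ according to the sign. In both cases $v_j^1v_h^1$ and $v_j^2v_h^2$ cross, and they have the same color.

(b) The vertex $u_b$ is outside the hull, so the chord $u_bv_h^2$ separates $v_j^1$ from $v_j^3$. Hence it separates $u_a$ from one of them, and crosses $u_av_j^1$ or $u_av_j^3$. Both have color $c(a,j)$, so $c(b,h)\ne c(a,j)$.

(c) Suppose $c=c(a,h)$ with $h\in B$. The vertex $v_l^2$ is outside the hull of $B$, so the chord $v_j^2v_l^2$ separates $v_h^1$ from $v_h^3$ and crosses $u_av_h^1$ or $u_av_h^3$, an edge of the same color. By symmetry the same holds at $B'$.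

(d) Suppose $B'\ne B''$. The chord $v_j^2v_l^2$ separates $v_{j'}^1$ from $v_{j'}^3$. It does not separate $v_{l'}^1$ from $v_{l'}^3$, because the hull of $B''$ contains neither of its ends. So it crosses $v_{j'}^1v_{l'}^1$ or $v_{j'}^3v_{l'}^3$, an edge of the same color. $\square$

**The color budget.** Let $C_B(a)=\{c(a,h):h\in B\setminus W_a\}$. By Lemma 4(b) these sets are disjoint for distinct $a$. Let $f_B$ be the number of colors not starred at $B$. Call $B$ *large* if no $W_a$ contains $B$; this holds for instance if $\max B-\min B\ge q-1$ or if $|B|\ge q$. For large $B$ all sets $C_B(a)$ are non-empty. Since $\sum_a|C_B(a)|+f_B=k+t$,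
$$\sum_{a=1}^k\bigl(|C_B(a)|-1\bigr)+f_B=t. \tag{2}$$

**Definition (pure, good, bad).** An index $a$ is *pure* at $B$ if $|C_B(a)|=1$. Then we write $C_B(a)=\{c(a)\}$ and call the color $c(a)$ *good* at $B$. All other colors are *bad* at $B$. A $D$-edge inside $B$ is good or bad according to its color.

By (2), for large $B$ we have $f_B\le t$, and at most $t$ indices are not pure. The number of bad colors is $f_B+\sum_{a\text{ not pure}}|C_B(a)|=t+\#\{a\text{ not pure}\}\le2t$.

In the layout of Step 1 of the construction (which is not a forest layout), all $A(j,h)$ are true, so $[r]$ is one group. There $c(a,j)=a$ for all $j\notin W_a$, all indices are pure, and all $k$ colors are good.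

Let $\sigma_B$ be the order of $B$ in copy $1$, and for $X\subseteq B$ let $\sigma_X$ be its restriction to $X$. The *$\sigma_X$-length* of an edge inside $X$ is the difference of the positions of its ends in $\sigma_X$.

**Lemma 5.** *Let $a$ be pure at $B$, let $X\subseteq B$, and let $jh$ be a $D$-edge inside $X$ of color $c(a)$. Then (i) $j\in W_a$ or $h\in W_a$; (ii) every $l\in X$ strictly between $j$ and $h$ in $\sigma_X$ is in $W_a$.*

Proof. (i) Otherwise $u_av_j^1$ and $u_av_h^1$ are edges of color $c(a)$, and $u_av_j^1v_h^1$ is a monochromatic triangle, against the forest condition. (ii) Otherwise $u_av_l^1$ is an edge of color $c(a)$, and it crosses $v_j^1v_h^1$ because $u_a$ is outside the hull. $\square$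

Part (i) uses the forest condition, part (ii) uses crossings. Together they say that a good edge is short: all of it except one end lies in a window, and the window is a contiguous stretch of $\sigma_X$ there.

## A gap of two: $q=3$ and $r=68$

We prove Theorem 2. Let $t=1$, $q=3$, $r=68$, $k\ge67=r-1$, $M>k(k+1)$. Assume a forest stack layout with $k+1$ colors, homogenized to $M$ copies as above.

**Step 1: there are at most four groups.** The number of edges is close to the capacity of $k+1$ forests, and intergroup edges waste capacity. Each copy has $\sum_a(r-|W_a|)=kr-(2(r-2)+1)=kr-2r+3$ edges to $U$ and $e(P_r^3)=(r-1)+(r-2)+(r-3)=3r-6$ edges inside. Together this is $(k+1)r-3$.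

For a color $c$ let $R_c$ be the number of pairs $\{B,B'\}$ of groups joined by a $D$-edge of color $c$. By Lemma 4(d) these pairs are pairwise disjoint. Take such a pair and a copy $i$. By Lemma 4(c) no edge of color $c$ joins the vertices of $B\cup B'$ in copy $i$ to $U$, and by Lemma 4(d) no edge of color $c$ joins them to another group. So in color $c$ these vertices form a union of components. Hence the color-$c$ forest has at least $MR_c$ components on its $rM+k$ vertices, and at most $rM+k-MR_c$ edges. With $R=\sum_cR_c$,
$$M\bigl((k+1)r-3\bigr)\le(k+1)(rM+k)-MR,$$
so $R\le3+k(k+1)/M<4$, that is, $R\le3$. As $D$ is connected, the graph whose vertices are the groups, with two groups joined when a $D$-edge joins them, is connected. It has at most $R$ edges, so there are at most $R+1\le4$ groups.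

Let $B$ be a largest group. Then $|B|\ge17\ge q$, so $B$ is large and $f_B\le1$ by (2).

**Step 2: good edges have length at most two.** Let $X$ be a set of vertices in one large group. Let $\tau_X$ be the number of $\sigma_X$-consecutive pairs whose indices are consecutive. Consider a good edge inside $X$ of color $c(a)$. By Lemma 5 all its $\sigma_X$-interior vertices and at least one of its ends are in $W_a$, and $|W_a|\le2$. So its $\sigma_X$-length is at most $2$. If the length is $2$, then $W_a=\{a+1,a+2\}$ consists of the interior vertex and one end, which are $\sigma_X$-consecutive. Write $W_a=\{x,y\}$ with $x$ just before $y$ in $\sigma_X$, and let $p$ be the predecessor of $x$ and $z$ the successor of $y$, where they exist. The edge is $py$ (interior $x$) or $xz$ (interior $y$). These two cross, so at most one of them has color $c(a)$. Distinct such $a$ have distinct pairs $W_a$, so there are at most $\tau_X$ good edges of length $2$, and at most $|X|-1$ of length $1$. Therefore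
$$\#\{\text{good edges inside }X\}\le(|X|-1)+\tau_X, \qquad e(D[X])\le(|X|-1)+\tau_X+\#\{\text{bad edges inside }X\}. \tag{3}$$

The rest of the argument bounds the bad edges. Then (3) forces $\tau_X$ to be almost $|X|$, so $\sigma_X$ is almost the natural order in a few blocks.

**Step 3: one group.** Suppose $B=[r]$. By (2) one of two things holds.

*Case 1a: $f_B=1$.* Then all indices are pure and there is one bad color, which in copy 1 is a forest on $r$ vertices. So there are at most $r-1$ bad edges. By (3) with $X=[r]$, $3r-6\le2(r-1)+\tau_X$, so $\tau_X\ge r-4$.

*Case 1b: $f_B=0$.* Then exactly one index $a^*$ is not pure, $|C_B(a^*)|=2$, and the bad colors are the two colors in $C_B(a^*)$. The window $W_{a^*}$ is an interval of at most $2$ indices, so there is a set $J$ of consecutive indices disjoint from it with $r'=|J|\ge(r-2)/2=33$. In copy 1, each of the two bad colors is a forest on $\{u_{a^*}\}\cup J$ and has at most $r'$ edges there. All $r'$ edges from $u_{a^*}$ to $J$ are among these at most $2r'$ edges. So $D[J]$ has at most $r'$ bad edges. Since $D[J]$ is a copy of $P_{r'}^3$, (3) with $X=J$ gives $3r'-6\le(r'-1)+\tau_J+r'$, so $\tau_J\ge r'-5$.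

**Step 4: at least two groups.** By connectivity some intergroup edge has an end in $B$. Its color, call it $0$, is not starred at $B$ by Lemma 4(c). As $f_B\le1$, (2) gives $f_B=1$: all indices are pure at $B$, and $0$ is the only bad color at $B$ and the only unstarred one. So all intergroup edges at $B$ have color $0$, and by Lemma 4(d) they all go to a single group $B'$.

*Case 2a: $|B'|\ge3$.* Then $B'$ is large, and in the same way $0$ is its only bad color. By Lemma 4(d), all intergroup edges at $B'$ go to $B$. By connectivity $[r]=B\cup B'$. All bad edges inside $B$, all bad edges inside $B'$ and all intergroup edges have color $0$, and together they number at most $r-1$, since color $0$ is a forest in copy 1. Adding the first part of (3) for $B$ and for $B'$,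
$$3r-6\le(r-1)+(|B|-1+\tau_B)+(|B'|-1+\tau_{B'})=2r-3+\tau_B+\tau_{B'},$$
so $\tau_B+\tau_{B'}\ge r-3$.

*Case 2b: $|B'|\le2$.* The graph $P_r^3$ stays connected after deleting at most $2$ vertices, because consecutive remaining vertices have index difference at most $3$. All neighbors of $B$ outside $B$ lie in $B'$, so $B$ is everything except $B'$, and $[r]=B\cup B'$. Degrees in $D$ are at most $6$, so $e(D[B])\ge3r-6-12$. The bad edges inside $B$ have color $0$, hence number at most $|B|-1$. By (3), $3r-18\le2(|B|-1)+\tau_B\le2(r-2)+\tau_B$, so $\tau_B\ge r-14$. Here $|B|\ge66$.

**Step 5: six consecutive vertices in natural order.** Take $X=[r]$, $J$, or $B$ in cases 1a, 1b, 2b, and use both $\sigma_B$ and $\sigma_{B'}$ in case 2a. Cut the order or orders into maximal blocks in which $\sigma_X$-consecutive vertices have consecutive indices. In a block the indices change by $\pm1$ at each step without repetition, so each block is monotone in the index. The number of blocks is the number of vertices minus the number of pairs counted by $\tau$: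

- case 1a: at most $4$ blocks for $68$ vertices;
- case 1b: at most $5$ blocks for at least $33$ vertices;
- case 2a: at most $3$ blocks for $68$ vertices;
- case 2b: at most $(r-1)-(r-14)=13$ blocks for at least $66$ vertices.

In every case some block has at least $6$ vertices (in case 2b because $66>5\cdot13$). So it contains $v_i,\dots,v_{i+5}$ consecutively, in increasing or decreasing order. The $D$-edges $v_iv_{i+3}$, $v_{i+1}v_{i+4}$, $v_{i+2}v_{i+5}$ pairwise cross in copy 1, so they have three distinct colors. Their $\sigma_X$-length is $3$, so by Step 2 all three are bad at the group containing the block. But that group has one bad color in cases 1a, 2a, 2b, and two in case 1b. This contradiction shows $\operatorname{sn}_{\mathrm f}(G)\ge k+2$, and $G^+$ proves Theorem 2. $\qquad\blacksquare$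

## An unbounded gap

For Theorem 3 let
$$q=(1300t^2)^2=1\,690\,000\,t^4,\qquad r=4q,\qquad k\ge4q>r-1,\qquad M=3,\qquad s=k+t .$$
Note that $q$ is even and $4q=6\,760\,000\,t^4$. Assume a forest stack layout with $s$ colors, homogenized to three copies.

It is worth seeing why the count of the last section does not simply scale. Suppose even that $[r]$ is one group. A good edge of color $c(a)$ has length at most $|W_a|\le q-1$ by Lemma 5. At most $\sum_{d=1}^{q-1}(r-d)$ pairs have distance less than $q$, and $D$ has $\sum_{d=1}^q(r-d)$ edges, so at least $r-q=3q$ edges have length at least $q$ and are bad. But up to $2t$ bad colors can hold up to $2t(r-1)=2t(4q-1)$ edges, and there is no contradiction. A fixed color can, however, hold only few non-crossing edges if all their lengths lie in a narrow range just above $q$. So we must show that no edge of $D$ is much longer than $q$ in the order. For this we first count with the coarser threshold $q/2$, which forces most windows to be almost contiguous. Vertices that misbehave are discarded, and then we count again near length $q$, exactly enough that the discarded vertices do not spoil the result.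

### Almost all vertices lie in one group

Write $\text{span}(B)=\max B-\min B+1$. A group of span at least $q$ is large. Let $K=\{i,\dots,i+q\}\subseteq[r]$, with positive part $K^+$ and negative part $K^-$. Since $K$ is a clique, Lemma 4(a) shows that $K^+$ lies in a single group $B^+$ and $K^-$ in a single group $B^-$ (if non-empty).

**Step 1: if $K^+,K^-\ne\emptyset$, then $B^+$ or $B^-$ has span at least $q$.** Suppose not. Then $i$ and $i+q$ have opposite signs, as otherwise one group contains both and has span at least $q+1$. Say $i\in B^+$ and $i+q\in B^-$; the other case is the same with the signs interchanged. Put $e=\max B^+$ and $n=\min B^-$. Since the spans are at most $q-1$, $i\le e\le i+q-2$ and $i+2\le n\le i+q$.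

- Suppose $e+q\le r$. Each of $e+1,\dots,e+q$ is adjacent to $e$ and not in $B^+$, so it is negative by Lemma 4(a). These $q$ vertices form a clique and contain $i+q$, so they lie in $B^-$, which then has span at least $q$, a contradiction. Hence $e>r-q=3q$.
- Suppose $n-q\ge1$. Each of $n-q,\dots,n-1$ is adjacent to $n$ and not in $B^-$, so it is positive. These $q$ vertices form a clique and contain $i$, so they lie in $B^+$, which then has span at least $q$, a contradiction. Hence $n\le q$.
- But then $i\le n-2\le q-2$ and $e\le i+q-2\le2q-4<3q$, a contradiction.

**Step 2: $\min(|K^+|,|K^-|)\le t$.** Let both be non-empty. Edges between $K^+$ and $K^-$ join the distinct groups $B^+$, $B^-$, so by Lemma 4(c) their colors are unstarred at both. One of the groups is large by Step 1, and there at most $t$ colors are unstarred. In copy 1 all of $K^+$ precedes or all of it follows $K^-$, and the two sets are completely joined. With $m=\min(|K^+|,|K^-|)$, choose $x_1<\dots<x_m$ in the first set and $y_1<\dots<y_m$ in the second (ordered by $\sigma$ in copy 1). The edges $x_jy_j$ pairwise cross and need $m$ distinct colors. So $m\le t$.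

**Step 3: the group $V_0$.** By Step 2 every $(q+1)$-interval has a majority sign, with at most $t$ vertices of the other sign. Consecutive such intervals share $q\ge2t+2$ vertices, so they have the same majority sign: otherwise at most $t$ of the shared vertices would be positive and at most $t$ negative. Say the majority sign is $+$ everywhere. Since $[r]$ is covered by four $(q+1)$-intervals, at most $4t$ vertices are negative. Two consecutive positive vertices are at index distance at most $t+1\le q$, since $t+1$ consecutive negative vertices would lie in one $(q+1)$-interval. So they are adjacent, and by Lemma 4(a) in the same group. Hence all positive vertices form one group $V_0$, which is large, with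
$$|[r]\setminus V_0|\le4t .$$
From now on pure, good and bad refer to $V_0$. There are at most $2t$ bad colors and at most $t$ non-pure indices.

### How many long edges a color can have

**Lemma 6.** *Let $2\le\ell<n$. Pairwise non-crossing distinct edges of length at least $\ell$ on $n$ points $1,\dots,n$ of a line number at most $n-\ell$.*

Proof. Induction on $n$. For $n=\ell+1$ only the edge $(1,n)$ is possible. Let $n\ge\ell+2$. We may add $(1,n)$, which crosses nothing. If no other edge contains the point $1$, the others live on $n-1>\ell$ points, and the total is at most $1+(n-1-\ell)=n-\ell$. Otherwise let $j<n$ be maximal with $(1,j)$ an edge; then $j\ge\ell+1$. Every edge other than $(1,n)$ lies in $[1,j]$ or in $[j,n]$: an edge $(x,y)$ with $x<j<y$ crosses $(1,j)$ if $x>1$, and is $(1,n)$ by maximality of $j$ if $x=1$. By induction there are at most $j-\ell$ edges in $[1,j]$. The interval $[j,n]$ has $n-j+1$ points. If $n-j+1\le\ell$, it contains no edge of length at least $\ell$, and the total is at most $1+(j-\ell)\le n-\ell$. Otherwise it contains at most $n-j+1-\ell$, and the total is at most $1+(j-\ell)+(n-j+1-\ell)=n-2\ell+2\le n-\ell$, as $\ell\ge2$. $\square$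

For $X\subseteq V_0$, a *run* of $W_a$ in $X$ is a maximal set of $\sigma_X$-consecutive vertices that is contained in $W_a$. For example, if $\sigma_X$ is $5,2,3,9,4$ and $W_a=\{2,3,4\}$, the runs are $\{2,3\}$ and $\{4\}$. We write $x^+=\max(x,0)$.

**Lemma 7.** *Let $a$ be pure, $X\subseteq V_0$, $\ell\ge2$. The number of edges in $D[X]$ of color $c(a)$ and $\sigma_X$-length at least $\ell$ is at most $\sum_\rho(|\rho|+1-\ell)^+$, summed over the runs $\rho$ of $W_a$ in $X$. Hence it is at most $(|W_a\cap X|+1-\ell)^+$.*

Proof. Take such an edge. Its interior is non-empty, and by Lemma 5 the interior and at least one end lie in $W_a$. These vertices are $\sigma_X$-consecutive, so they lie in one run $\rho$; put $m=|\rho|$. The other end is in $\rho$, or is the predecessor $p$ or the successor $z$ of $\rho$ in $\sigma_X$. So the edge is not $pz$, and its length is at most $m$. If $m<\ell$ there is no such edge. Let $m\ge\ell$. If $p$ and $z$ both exist, add $pz$, which creates no crossing; Lemma 6 on the $m+2$ points $p,\rho,z$ bounds the edges including $pz$ by $m+2-\ell$, so there are at most $m+1-\ell$ edges. If $p$ or $z$ is missing, there are at most $m+1$ points (add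 an unused one if there are fewer), and Lemma 6 gives at most $m+1-\ell$ again. This proves the first claim. For the second, if no run has size at least $\ell$ the sum is $0$. Otherwise, since $1-\ell<0$, the sum over the runs with $|\rho|\ge\ell$ is at most $\bigl(\sum_\rho|\rho|\bigr)+1-\ell=|W_a\cap X|+1-\ell$. $\square$

### Most windows are almost contiguous

**Step 4: the count at threshold $q/2$.** Let $\ell_0=q/2$, and let $\rho_a$ be a largest run of $W_a$ in $V_0$ and $\mu_a=|\rho_a|$ (with $\rho_a=\emptyset$ if $W_a\cap V_0=\emptyset$). At most one run of $W_a$ has size at least $\ell_0$, since $|W_a|<2\ell_0$. By Lemma 7 the number of good edges of color $c(a)$ and $\sigma_{V_0}$-length at least $\ell_0$ is thus at most $(\mu_a+1-\ell_0)^+$; this is $0$ for $a\ge r$.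

Now count all such edges from below. $D$ has $\sum_{d=1}^q(r-d)$ edges, and deleting the at most $4t$ vertices outside $V_0$ loses at most $2q\cdot4t$ of them. At most $\sum_{d=1}^{\ell_0-1}(r-d)$ pairs in $V_0$ have distance less than $\ell_0$. So $D[V_0]$ has at least
$$\sum_{d=1}^q(r-d)-8tq-\sum_{d=1}^{\ell_0-1}(r-d)=\sum_{d=\ell_0}^q(r-d)-8tq$$
edges of length at least $\ell_0$. At most $2t(r-1)<8tq$ of them are bad, since each of the at most $2t$ bad colors is a forest. Let
$$\mathrm{cap}=\sum_{a=1}^{r-1}(|W_a|+1-\ell_0)^+=(r-q+1)(q-\ell_0)+\sum_{z=1}^{q-\ell_0-1}z .$$
Here the first term comes from the $r-q+1$ windows of size $q-1$, and the second from the windows of sizes $q-2,q-3,\dots,1$, one of each. On the other hand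
$$\sum_{d=\ell_0}^q(r-d)=(q-\ell_0+1)(r-q)+\sum_{z=0}^{q-\ell_0}z=\mathrm{cap}+(r-q).$$
Hence $\sum_{a\le r-1,\ a\text{ pure}}(\mu_a+1-\ell_0)^+\ge\mathrm{cap}+(r-q)-16tq$, and therefore
$$\mathrm{cap}-\sum_{a\le r-1,\ a\text{ pure}}(\mu_a+1-\ell_0)^+<16tq . \tag{4}$$

**Step 5: read (4) window by window.** The contribution of each $a\le r-1$ to the left side is non-negative. Call $a$ *full* if $|W_a|=q-1$, that is, $1\le a\le r-q+1$. A full $a$ contributes $\theta_a=q/2$ if it is not pure. If it is pure, it contributes
$$\theta_a=\tfrac q2-\bigl(\mu_a+1-\tfrac q2\bigr)^+=\min\bigl(q-1-\mu_a,\ \tfrac q2\bigr).$$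
So $\sum_{a\text{ full}}\theta_a<16tq$. Call a full $a$ *failing* if $\theta_a>q/8$. Put $f=128t$; fewer than $f$ indices are failing. A non-failing full $a$ is pure and satisfies $|W_a\setminus\rho_a|=q-1-\mu_a=\theta_a\le q/8$. For a non-failing $a$, say that a vertex $v\in W_a\setminus\rho_a$ is *lost* from $a$. There are fewer than $16tq$ pairs $(v,a)$ with $v$ lost from $a$.

### No edge is much longer than $q$

**Step 6: discard the vertices that are lost often.** Let $I=[q+1,3q]$. For $v\in I$, the windows containing $v$ are those with $a\in[v-q+1,v-1]$; there are $q-1$, all full, since $2\le a\le3q-1<r-q+1$. Put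
$$\lambda=40t\sqrt q,\qquad \Lambda=2\lambda+f=80t\sqrt q+128t ,$$
where $\lambda=52\,000\,t^3$ is an integer. We shall use the following numerical facts, all consequences of $\sqrt q=1300t^2$:
$$2\Lambda=160t\sqrt q+256t\le0.13q,\qquad\lambda\le0.04q,\qquad f\le0.001q .$$
Let $Y\subseteq I$ be the set of vertices lost from at least $\lambda$ non-failing windows, and $y=|Y|$. Counting lost pairs,
$$y<\frac{16tq}{\lambda}=0.4\sqrt q,\qquad y(y+1)\le\frac q3 , \tag{5}$$
the second because $y^2<0.16q$ and $y<0.4\sqrt q\le0.001q$. If $v\in I\setminus V_0$, then $v$ is in no $\rho_a\subseteq V_0$, so it is lost from all its non-failing windows. There are at least $q-1-f\ge\lambda$ of them, and so $v\in Y$. Thus $V':=I\setminus Y\subseteq V_0$. Write $\sigma'=\sigma_{V'}$. A vertex of $V'$ is lost from at most $\lambda-1$ windows.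

**Step 7: every edge of $D[V']$ has $\sigma'$-length at most $q-2+2\Lambda$.** Let $i<j\le i+q$ be in $V'$. Passing from $\sigma_{V_0}$ to $\sigma'$ does not increase distances, so we bound distances in $\sigma_{V_0}$.

*Case $j-i\le q-1-\Lambda$.* The windows containing both $i$ and $j$ are those with $a\in[j-q+1,i-1]$, and there are $q-1-(j-i)\ge\Lambda$ of them. At most $(f-1)+2(\lambda-1)<\Lambda$ of them are failing or lose $i$ or $j$. So some non-failing $a$ has $i,j\in\rho_a$. As $\rho_a$ is a $\sigma_{V_0}$-interval of size at most $q-1$, the distance is at most $q-2$.

*Case $j-i\ge q-\Lambda$.* All $a\in[i-\Lambda,i-1]$ have $i\in W_a$, as $\Lambda\le q-1$. At most $(f-1)+(\lambda-1)<\Lambda$ of them are failing or lose $i$, so there is a non-failing such $a$ with $i\in\rho_a$. Likewise there is a non-failing $b\in[j-q+1,j-q+\Lambda]$ with $j\in\rho_b$. As $i-\Lambda\le j-q\le i$, both $a$ and $b$ lie in $[i-\Lambda,i+\Lambda]$, so $|a-b|\le2\Lambda$. Hence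
$$|W_a\cap W_b|=q-1-|a-b|\ge q-1-2\Lambda>\frac q4\ge|W_a\setminus\rho_a|+|W_b\setminus\rho_b| .$$
So some vertex of $W_a\cap W_b$ lies in both $\rho_a$ and $\rho_b$. Then $\rho_a\cup\rho_b$ is a $\sigma_{V_0}$-interval. It contains $i$ and $j$, and has size at most $|W_a\cup W_b|=q-1+|a-b|\le q-1+2\Lambda$. The distance is at most $q-2+2\Lambda$.

### Many long bad edges

The second count concerns $D[V']$ and edges of $\sigma'$-length at least $\ell:=q-y\ge2$. If $y=0$ it is the count from the beginning of this section: good edges have length at most $q-1$, and at least $|I|-q=q$ edges have length at least $q$. For $y>0$ we must check that the $y$ deleted vertices cost only order $y^2$ edges, and not order $yq$.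

**Step 8: an upper bound for good edges.** Relabel $I$ as $[1,R]$ with $R=2q$ by subtracting $q$ from all vertices, and shift window indices accordingly. The windows meeting $I$ are now $W_a\cap I=\{a+1,\dots,a+q-1\}\cap[1,R]$ with $2-q\le a\le2q-1$. Those with $0\le a\le q+1$ lie fully inside $I$; call these $q+2$ windows *inner*. The others meet $I$ in sizes $1,\dots,q-2$, each size twice. For an inner window, $|W_a\cap V'|=q-1-|W_a\cap Y|\ge q-1-y=\ell-1$, so the bound of Lemma 7 is $|W_a\cap V'|+1-\ell=y-|W_a\cap Y|$. Windows not meeting $I$ contribute nothing. Thus the number of good edges of $D[V']$ of $\sigma'$-length at least $\ell$ is at most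
$$\sum_{\text{inner}}\bigl(y-|W_a\cap Y|\bigr)+2\sum_{z=1}^{q-2}(z+1-\ell)^+=(q+2)y-\sum_{v\in Y}\varphi(v)+y(y-1), \tag{6}$$
where $\varphi(v)$ is the number of inner windows containing $v$. In the second sum the positive terms are $1,2,\dots,y-1$.

**Step 9: a lower bound for all edges.** $D[I]$ has $\sum_{d=1}^q(R-d)$ edges. Deleting $Y$ loses at most $\sum_{v\in Y}\deg_I(v)$ of them, where $\deg_I$ is the degree in $D[I]$. Since $|V'|=R-y$, exactly $\sum_{d=1}^{\ell-1}(R-y-d)$ pairs in $V'$ have distance less than $\ell$. So the number of edges of $D[V']$ of $\sigma'$-length at least $\ell$ is at least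
$$\sum_{d=1}^q(R-d)-\sum_{v\in Y}\deg_I(v)-\sum_{d=1}^{\ell-1}(R-y-d)=(y+1)q+\frac{y(y+1)}2+(\ell-1)y-\sum_{v\in Y}\deg_I(v), \tag{7}$$
where we used $\sum_{d=\ell}^q(R-d)=(y+1)(R-q)+\sum_{z=0}^yz$ and $R-q=q$.

**Step 10: compare degree and window count at a vertex.** We claim $\deg_I(v)-\varphi(v)\le q$ for every $v\in[1,2q]$. The inner windows containing $v$ are those with $\max(0,v-q+1)\le a\le\min(v-1,q+1)$.

- For $v\le q$: $\deg_I(v)=(v-1)+q$, and $\varphi(v)\ge v-1$. In fact $\varphi(v)=v$ for $v\le q-1$, and $\varphi(q)=q-1$.
- For $v\ge q+1$: $\deg_I(v)=q+(2q-v)$, and $\varphi(v)\ge2q-v$. In fact $\varphi(q+1)=q-1$, and $\varphi(v)=2q+1-v$ for $v\ge q+2$.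

Hence $\deg_I(v)-\varphi(v)-(\ell-1)\le q-(q-y-1)=y+1$.

**Step 11: subtract.** Subtracting (6) from (7), the terms with $v\in Y$ combine to $-\sum_{v\in Y}\bigl(\deg_I(v)-\varphi(v)-(\ell-1)\bigr)\ge-y(y+1)$. So the number of bad edges of $D[V']$ of $\sigma'$-length at least $\ell$ is at least
$$(y+1)q+\frac{y(y+1)}2-(q+2)y-y(y-1)-y(y+1)=q-\frac32\,y(y+1)\ \ge\ \frac q2, \tag{8}$$
by (5).

### Few long bad edges

**Step 12: one bad color holds few of them.** Fix a bad color and consider its edges in $D[V']$ of $\sigma'$-length at least $\ell=q-y$. By Step 7 their lengths are at most $q-2+2\Lambda$. View them as $\sigma'$-intervals. Two of them do not cross, so they are nested or interior-disjoint, and the inclusion-maximal ones are pairwise interior-disjoint. All of them lie on $|V'|\le2q$ points, so the number of maximal ones times $q-y$ is less than $2q$. As $y\le q/3$, we have $q-y\ge2q/3$, so there are at most $2$ maximal ones. If a maximal one has length $L$, the edges below and including it live on $L+1>\ell$ points, and by Lemma 6 there are at most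
$$(L+1)-\ell\le(q-1+2\Lambda)-(q-y)=2\Lambda+y-1$$
of them. So one bad color holds at most $2(2\Lambda+y-1)$ such edges, and the at most $2t$ bad colors together hold fewer than $4t(2\Lambda+y)$.

**Step 13: contradiction.** By (5),
$$8t(2\Lambda+y)\le8t\bigl(160t\sqrt q+256t+0.4\sqrt q\bigr)\le1283.2\,t^2\sqrt q+2048\,t^2\le1300\,t^2\sqrt q=q,$$
where the last inequality holds since $16.8\sqrt q\ge16.8\cdot1300>2048$. So there are fewer than $q/2$ bad edges of $\sigma'$-length at least $\ell$ in $D[V']$, contradicting (8). Hence $G=G(q,r,k,M_0)$, for $M_0$ large, has no forest stack layout with $k+t$ stacks, that is, $\operatorname{sn}_{\mathrm f}(G)\ge k+t+1$. The graph $G^+$ has stack number $k$ and $\operatorname{sn}_{\mathrm f}(G^+)\ge\operatorname{sn}_{\mathrm f}(G)$, which proves Theorem 3. $\qquad\blacksquare$
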